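# Nilpotent torsion in the symmetric algebra of a prime ideal

Throughout, rings are commutative and noetherian, $\mu$ is the minimal number of generators of a module over a local ring, $\operatorname{ht}$ is height, and the *deviation* of an ideal $I$ of a local ring is $\mu(I)-\operatorname{ht} I$.

## 1. Linear type, geometric linear type, and the guess that they agree

Let $I=(f_1,\dots,f_n)$ be an ideal of a ring $A$. Two graded algebras record the relations among the $f_i$. The symmetric algebra records the linear ones:
$$\operatorname{Sym}(I)=A[T_1,\dots,T_n]\Big/\Big(\sum_i c_iT_i \;:\; \sum_i c_if_i=0\Big).$$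
The Rees algebra $\operatorname{Re}(I)=\bigoplus_{m\ge0}I^mt^m\subseteq A[t]$ records all homogeneous ones: it is $A[T]$ modulo all forms in $T$ that vanish at $T=f$. Let $\alpha:\operatorname{Sym}(I)\to\operatorname{Re}(I)$, $T_i\mapsto f_it$, be the canonical surjection and put $\operatorname{Ker}=\ker\alpha$.

**Definition.** The ideal $I$ is *of linear type* if $\alpha$ is an isomorphism. It is *of geometric linear type* if the kernel of $\operatorname{Sym}_{A/I}(I/I^2)\to\operatorname{gr}_I(A)=\bigoplus_m I^m/I^{m+1}$ is nilpotent, that is, if the normal cone and the normal bundle of $V(I)$ coincide set-theoretically.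

We use the second notion in the following form: *$I$ is of geometric linear type if and only if $\operatorname{Ker}$ is nilpotent.* Indeed, $\operatorname{Sym}(I)/I\operatorname{Sym}(I)=\operatorname{Sym}_{A/I}(I/I^2)$ and $\operatorname{Re}(I)/I\operatorname{Re}(I)=\operatorname{gr}_I(A)$, so the kernel in the definition is $(\operatorname{Ker}+I\operatorname{Sym}(I))/I\operatorname{Sym}(I)$, which is nilpotent if $\operatorname{Ker}$ is. Conversely, suppose it is nilpotent and let $\mathfrak q$ be a prime of $\operatorname{Sym}(I)$. If $\mathfrak q\supseteq I$, then $\operatorname{Ker}\subset\mathfrak q$. If $\mathfrak q\not\supseteq I$, then over the localization of $A$ at $\mathfrak q\cap A$ the ideal $I$ is the unit ideal and $\alpha$ is an isomorphism, so $\operatorname{Ker}_{\mathfrak q}=0$ and again $\operatorname{Ker}\subset\mathfrak q$. So $\operatorname{Ker}$ lies in the nilradical, and it is finitely generated.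

**Example 1 (the notions differ in general).** Let $A=k[a,r]/(r^2,a^2r)$ and $I=(a)$. A $k$-basis of $A$ is $r,\ ar$ and $a^i$ for $i\ge0$, so $0:a=(ar)$ and $0:a^m=(r)$ for $m\ge2$. Hence $\operatorname{Sym}(I)=A[T]/(arT)$, and $cT^m\in\operatorname{Ker}$ means $ca^m=0$. So $\operatorname{Ker}=(rT^2)$. It is not zero, since $r\notin(ar)$, and its square is zero. The ideal $I$ is of geometric linear type and not of linear type.

The ring in Example 1 has nilpotents. Now let $A$ be regular and $P$ prime. Then $A$ (locally), $A/P$ and $\operatorname{Re}(P)$ (locally) are domains, and there is no visible source of nilpotents. The answer one would first guess is therefore the following statement, which is Conjecture 2 in "Ideals of linear type and some variants":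

> Let $A$ be regular and $P$ a prime ideal of geometric linear type. Then $P$ is of linear type.

We shall test this guess, prove it in small cases, and then see it fail in dimension $4$.

Three remarks are used constantly. First, $\operatorname{Sym}$ and $\operatorname{Re}$ commute with flat base change, so $\operatorname{Ker}$ does too; in particular both properties pass to localizations, and linear type can be checked locally. Second, if $A$ is a domain and $P\ne0$, then $\operatorname{Re}(P)\subset A[t]$ is $A$-torsion-free and $\alpha$ is an isomorphism over $\operatorname{Frac}A$; so $\operatorname{Ker}$ is the $A$-torsion of $\operatorname{Sym}(P)$. Third, $\operatorname{Ker}_Q=0$ for every prime $Q\not\supseteq P$, because there $P_Q=A_Q$.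

## 2. Regular sequences, a space curve with three equations, and the rational quartic

**Regular sequences.** If $P$ is generated by a regular sequence, then $P$ is of linear type (Micali). So in a regular local ring nothing can go wrong for $\operatorname{ht}P=0$ (then $P=0$), for $\operatorname{ht}P=1$ (then $P$ is principal), or for $P$ maximal.

**Three equations.** Let $A=k[x,y,z]$ and let $P$ be the kernel of $A\to k[t]$, $(x,y,z)\mapsto(t^3,t^4,t^5)$. Put
$$f_1=x^2y-z^2,\qquad f_2=yz-x^3,\qquad f_3=xz-y^2 .$$
Modulo $(f_1,f_2,f_3)$ every polynomial has the form $p(x)+q(x)y+r(x)z$, and the images $t^{3i},t^{3i+4},t^{3i+5}$ are distinct monomials. So $P=(f_1,f_2,f_3)$, a prime of height $2$. The $f_i$ are, up to sign, the maximal minors of $\begin{pmatrix}x&y&z\\y&z&x^2\end{pmatrix}$, so by Hilbert–Burch the rows generate the relations on $f_1,f_2,f_3$, and $\operatorname{Sym}(P)=A[T_1,T_2,T_3]/(g_1,g_2)$ with $g_1=xT_1+yT_2+zT_3$, $g_2=yT_1+zT_2+x^2T_3$.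

This $P$ is of linear type. If $Q\supseteq P$ and $Q\ne\mathfrak m=(x,y,z)$, then some entry of the matrix is a unit in $A_Q$, so $P_Q$ is generated by two elements, hence by a regular sequence, and $\operatorname{Ker}_Q=0$. So $\operatorname{Ker}$ is killed by a power of $\mathfrak m$. If $\operatorname{Ker}\ne0$, then $(g_1,g_2)$ has an associated prime that contains $\mathfrak mA[T]$, so one of height at least $3$. But $g_1$ is irreducible (it has degree one in $T_1$, and $x$ and $yT_2+zT_3$ are coprime) and $g_2$ is not a multiple of $g_1$; so $g_1,g_2$ is a regular sequence and $(g_1,g_2)$ is unmixed of height $2$. This is a contradiction.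

**A necessary condition, and the quartic.** For a prime $Q\supseteq P$, let $\kappa(Q)$ be the residue field of $A_Q$. The *analytic spread* is $\ell(P_Q)=\dim\operatorname{Re}(P)\otimes\kappa(Q)$. One has $\ell(P_Q)\le\dim A_Q$, because $\operatorname{Re}(P)\otimes\kappa(Q)$ is a quotient of $\operatorname{gr}_{P_Q}(A_Q)$, which has dimension $\dim A_Q$. For instance, for $(x^2,xy,y^2)$ in $k[x,y]_{(x,y)}$ the fiber is $k[T_1,T_2,T_3]/(T_1T_3-T_2^2)$, so $\ell=2<\mu=3$.

**Proposition 1.** If $P$ is of geometric linear type, then $\mu(P_Q)=\ell(P_Q)\le\operatorname{ht}Q$ for all primes $Q\supseteq P$.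

*Proof.* The ring $\operatorname{Sym}(P)\otimes\kappa(Q)$ is the symmetric algebra of $P\otimes\kappa(Q)$, so a polynomial ring in $\mu(P_Q)$ variables. The kernel of its surjection onto $\operatorname{Re}(P)\otimes\kappa(Q)$ is the image of $\operatorname{Ker}\otimes\kappa(Q)$, so it is nilpotent, hence zero. Compare dimensions. $\square$

Let now $A=k[a,b,c,d]$ and let $P$ be the kernel of $A\to k[s,t]$, $(a,b,c,d)\mapsto(s^4,s^3t,st^3,t^4)$. This prime of height $2$ has a residue ring that is not Cohen–Macaulay: $s^2t^2$ is not in $A/P=k[s^4,s^3t,st^3,t^4]$, but its products with $s^4,s^3t,st^3,t^4$ are $b^2,ac,bd,c^2$. So $H^1_{\mathfrak m}(A/P)\ne0$, and the dimension is $2$. Is this a counterexample? Put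
$$q=ad-bc,\quad u=b^3-a^2c,\quad v=c^3-bd^2,\quad w=ac^2-b^2d,$$
all in $P$. Then $uv=b^3c^3-b^4d^2-a^2c^4+a^2bcd^2$ and $w^2=a^2c^4-2ab^2c^2d+b^4d^2$, so
$$uv+w^2=bc\,(b^2c^2-2abcd+a^2d^2)=bc\,q^2 .$$
Hence $T_uT_v+T_w^2-bc\,T_q^2\in\operatorname{Ker}$. The ideal $P$ contains no linear form, and the only quadrics in it are the multiples of $q$, since among the ten products of two of $s^4,s^3t,st^3,t^4$ the only coincidence is $ad=bc$. No monomial of $u,v,w$ is divisible by $ad$ or $bc$, while all monomials of a linear form times $q$ are. So $u,v,w$ are linearly independent modulo $\mathfrak mP$, and the relation reduces to the non-zero element $T_uT_v+T_w^2$ of the polynomial ring $\operatorname{Sym}(P)\otimes k$. By the proof of Proposition 1, $P$ is not of geometric linear type. Both properties fail together, and the guess survives again.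

## 3. Deviation at most one: $d$-sequences

The guess is correct close to the complete intersection case.

**Theorem 2.** Let $A$ be regular and $P$ a prime with $\mu(P_Q)\le\operatorname{ht}P+1$ for all $Q\supseteq P$. Then $P$ is of linear type. Consequently Conjecture 2 holds if $\dim A\le3$. By Theorem 3 below, both the deviation bound $1$ and the dimension bound $3$ are optimal.

The tool is this. Elements $a_1,\dots,a_n$ that minimally generate an ideal form a *$d$-sequence* if
$$(a_1,\dots,a_i):a_{i+1}a_k=(a_1,\dots,a_i):a_k\qquad\text{for all }0\le i<k\le n .$$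
A single element $a$ forms a $d$-sequence exactly if $0:a^2=0:a$; this holds for $x$ in $k[x,y]/(xy)$ and fails for $a$ in Example 1. Ideals generated by $d$-sequences are of linear type (Huneke, J. Algebra 62 (1980); Valla, Manuscripta Math. 30 (1980)).

*Proof of Theorem 2.*

**Step 1. Reduction to a local ring with infinite residue field.** Linear type is a local property and is clear at primes not containing $P$, so let $(A,\mathfrak m)$ be regular local, $P\subseteq\mathfrak m$. Replace $A$ by $A[z]_{\mathfrak mA[z]}$. This is a faithfully flat regular local extension with infinite residue field, and $P$ stays prime, since $(A/P)[z]$ is a domain, with the same height and the same $\mu$. Since $\operatorname{Ker}$ commutes with flat base change, its vanishing descends. Put $g=\operatorname{ht}P$. If $\mu(P)=g$, then $P$ is generated by a regular sequence, as $A$ is Cohen–Macaulay, and is of linear type. So let $\mu(P)=g+1$.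

**Step 2. Choice of good generators.** We want a regular sequence $a_1,\dots,a_g\in P$ that is part of a minimal set of generators of $P$ and generates $P_P=PA_P$. Over a local ring with infinite residue field, a finitely generated module $M$ is not a finite union of proper submodules $N_i$: by Nakayama the images of the $N_i$ in $M/\mathfrak mM$ are proper subspaces, and a vector space over an infinite field is not a finite union of those. So we can choose $a_1,\dots,a_g\in P$ inductively with $a_i$ outside the following submodules of $P$, which are proper: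

- $P\cap p$ for each minimal prime $p$ of $(a_1,\dots,a_{i-1})$; here $\operatorname{ht}p=i-1<g$, so $P\not\subset p$;
- $\mathfrak mP+(a_1,\dots,a_{i-1})$; it is proper since $\mu(P)=g+1>i-1$;
- $P\cap\big((a_1,\dots,a_{i-1})A_P+P^2A_P\big)$; if it were all of $P$, then by Nakayama $PA_P$ would have $i-1<g$ generators, but $A_P$ is regular of dimension $g$.

The associated primes of an ideal generated by a regular sequence in $A$ are its minimal primes, so by the first condition $a_1,\dots,a_g$ is a regular sequence. Let $J=(a_1,\dots,a_g)$. By the third condition the $a_i$ form a basis of $PA_P/P^2A_P$, so $J_P=P_P$. By the second condition the $a_i$ are linearly independent in $P/\mathfrak mP$, so $P=J+(a)$ for some $a$, with $a_1,\dots,a_g,a$ minimal generators.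

**Step 3. $J:a^2=J:a$.** This is the only condition of a $d$-sequence that is not automatic. The ideal $J$ is unmixed of height $g$, and its $P$-primary component is $JA_P\cap A=PA_P\cap A=P$. Let $p\ne P$ be another associated prime of $J$. Then $\operatorname{ht}p=g$, so $P\not\subset p$; as $J\subset p$ and $P=J+(a)$, we get $a\notin p$. Now let $a^2r\in J$. Then $r$ lies in every primary component of $J$ other than $P$, since no power of $a$ is in the corresponding prime. So $ar$ lies in all these components, and $ar\in P$ because $a\in P$. Hence $ar\in J$.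

**Step 4. The $d$-sequence.** For $i<g$ the element $a_{i+1}$ is regular modulo $(a_1,\dots,a_i)$, which gives the conditions with this $i$. The condition for $i=g$, $k=g+1$ is Step 3. So $a_1,\dots,a_g,a$ is a $d$-sequence, and $P$ is of linear type.

**Step 5. The case $\dim A\le3$.** Let $P$ be of geometric linear type; we may assume that $A$ is local. If $\operatorname{ht}P=0$, then $P=0$. If $\operatorname{ht}P=1$, then $P$ is principal. If $\operatorname{ht}P=3$, then $P=\mathfrak m$ is generated by a regular sequence. If $\operatorname{ht}P=2$, Proposition 1 gives $\mu(P_Q)\le\operatorname{ht}Q\le3$ for all $Q$. The first part applies in every case. $\square$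

**Where this stops.** For deviation $2$ we have $P=J+(a,b)$, and the last condition would be $(J,a):b^2=(J,a):b$. The ideal $(J,a)$ need not be unmixed, so Step 3, which needs control of all primary components, cannot be repeated.

The first case beyond Theorem 2 is $A$ regular local of dimension $4$, $\operatorname{ht}P=2$, $\mu(P)=4$. By Proposition 1 we also need $\mu(P_Q)\le3$ for $Q\ne\mathfrak m$. Then Theorem 2 gives $\operatorname{Ker}_Q=0$ for all $Q\neq\mathfrak m$, so $\mathfrak m^N\operatorname{Ker}=0$ for some $N$. Let us try the argument used for the space curve. Write $\operatorname{Sym}(P)=A[T_1,\dots,T_4]/\mathcal L$. If $A/P$ is Cohen–Macaulay, then $P$ has projective dimension $1$ and $\mathcal L$ has three generators. Minimal primes of $\mathcal L$ have height at most $3$, so they do not contain $\mathfrak m$; since $\mathfrak m^N\operatorname{Ker}=0$, each of them contains the kernel of $A[T]\to\operatorname{Re}(P)$, which is prime, contains $\mathcal L$, and has height $3$ (compute over $\operatorname{Frac}A$, where it is the kernel of $K[T_1,\dots,T_4]\to K[t]$). So $\mathcal L$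 has height $3$ and three generators, hence is unmixed. None of its associated primes contains $\mathfrak mA[T]$, which has height $4$, and so $\operatorname{Ker}=0$. If $A/P$ is not Cohen–Macaulay, then $\operatorname{depth}A/P=1$, and a minimal resolution has the form $0\to A^r\to A^{r+3}\to A^4\to P\to0$ with $r\ge1$. Now $\mathcal L$ has at least four generators, unmixedness is not available, and the prime $\mathfrak mA[T]$ of height $4$ may be an associated prime of $\mathcal L$. This is where to look.

## 4. Four relations from an alternating matrix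

Take $r=1$, the smallest case, in a polynomial ring in $x_1,\dots,x_4$, and let the last map be the simplest one, the column $x=(x_1,\dots,x_4)^{\mathsf t}$:
$$0\to A\xrightarrow{\ x\ }A^4\xrightarrow{\ B\ }A^4\xrightarrow{\ f\ }P\to0 .$$
Then $Bx=0$. Each row of $B$ is a relation on the regular sequence $x_1,\dots,x_4$, hence a combination of the Koszul relations. So $b_{ja}=\sum_bs_{j,ab}x_b$ with an alternating matrix $S_j=(s_{j,ab})$, for $j=1,\dots,4$. The equations of $\operatorname{Sym}(P)$ are
$$g_a=\sum_jT_jb_{ja}=\sum_b\sigma_{ab}x_b,\qquad \sigma=(\sigma_{ab})=\sum_jT_jS_j, \tag{1}$$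
and $\sigma$ is alternating. Explicitly,
$$\begin{aligned}
g_1&=\sigma_{12}x_2+\sigma_{13}x_3+\sigma_{14}x_4, & g_2&=-\sigma_{12}x_1+\sigma_{23}x_3+\sigma_{24}x_4,\\
g_3&=-\sigma_{13}x_1-\sigma_{23}x_2+\sigma_{34}x_4, & g_4&=-\sigma_{14}x_1-\sigma_{24}x_2-\sigma_{34}x_3 .
\end{aligned}$$
An alternating $4\times4$ matrix has a Pfaffian $\mathrm{Pf}=\sigma_{12}\sigma_{34}-\sigma_{13}\sigma_{24}+\sigma_{14}\sigma_{23}$, and
$$\begin{aligned}
-x_1\mathrm{Pf}&=\sigma_{34}g_2-\sigma_{24}g_3+\sigma_{23}g_4, & x_2\mathrm{Pf}&=\sigma_{34}g_1-\sigma_{14}g_3+\sigma_{13}g_4,\\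
-x_3\mathrm{Pf}&=\sigma_{24}g_1-\sigma_{14}g_2+\sigma_{12}g_4, & x_4\mathrm{Pf}&=\sigma_{23}g_1-\sigma_{13}g_2+\sigma_{12}g_3 .
\end{aligned}\tag{2}$$
For instance, in the first identity the coefficient of $x_1$ on the right is $-\sigma_{34}\sigma_{12}+\sigma_{24}\sigma_{13}-\sigma_{23}\sigma_{14}=-\mathrm{Pf}$, and those of $x_2,x_3,x_4$ are $\sigma_{24}\sigma_{23}-\sigma_{23}\sigma_{24}$, $\sigma_{34}\sigma_{23}-\sigma_{23}\sigma_{34}$, $\sigma_{34}\sigma_{24}-\sigma_{24}\sigma_{34}$, all zero. The other three are checked in the same way. So the class of $\mathrm{Pf}$ in $\operatorname{Sym}(P)$ is killed by $(x)$. It is torsion, so it lies in $\operatorname{Ker}$.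

**First try: constant $S_j$.** Then $\mathrm{Pf}$ is a quadratic form in $T$ with constant coefficients. If it is not zero, then it is not zero in $\operatorname{Sym}(P)\otimes k=k[T]$, so it is not nilpotent. A case that can be written down is the ideal $(x_1,x_2)\cap(x_3,x_4)$ of two skew lines (not prime), with generators $f=(x_1x_3,\,x_1x_4,\,x_2x_3,\,x_2x_4)$. Here $\sigma_{13}=-T_4$, $\sigma_{14}=T_3$, $\sigma_{23}=T_2$, $\sigma_{24}=-T_1$, $\sigma_{12}=\sigma_{34}=0$, and the $g_a$ are, up to sign, the four evident relations such as $x_4f_3-x_3f_4=0$. Then $\mathrm{Pf}=T_2T_3-T_1T_4$ is the obvious quadratic relation. Geometric linear type fails.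

**Second try: entries of $S_j$ in $(x)$.** Then $\mathrm{Pf}\in(x)A[T]$, and since $(x)$ kills the class of $\mathrm{Pf}$, that class has square zero. The torsion has been pushed into the nilradical. It remains to choose the $S_j$ so that $P$ is prime, so that all of $\operatorname{Ker}$ is nilpotent, and so that $\mathrm{Pf}\ne0$ in $\operatorname{Sym}(P)$. We take the entries to be linear forms with independent indeterminate coefficients.

## 5. A prime of height two with four generators

**Construction.** Let $k$ be any field. Let $u=(u_{j,ab,c})$ ($1\le j\le4$, $1\le a<b\le4$, $1\le c\le4$; this makes $96$) and $x=(x_1,\dots,x_4)$ be indeterminates, and put $R=k[u,x]$, $F=k(u)$, $A=F[x_1,\dots,x_4]$. Let $S_j=(s_{j,ab})$ be the alternating matrices with $s_{j,ab}=\sum_cu_{j,ab,c}x_c$ for $a<b$, $s_{j,ba}=-s_{j,ab}$, $s_{j,aa}=0$, and let $B=(b_{ja})$ be the $4\times4$ matrix with $b_{ja}=\sum_bs_{j,ab}x_b$. Since $S_j$ is alternating, $\sum_ab_{ja}x_a=0$, that is, $Bx=0$.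

**Theorem 3.** There are $f_1,\dots,f_4\in R$ with $\operatorname{adj}(B)_{aj}=x_af_j$. The ideal $P=(f_1,\dots,f_4)A$ is a prime ideal of height $2$ in the regular ring $A=F[x_1,\dots,x_4]$. It is of geometric linear type but not of linear type. The same holds for its localization at $(x_1,\dots,x_4)$, a regular local ring of dimension $4$, and, after adjoining variables, in every dimension $\ge4$. In particular, Conjecture 2 is false.

*Proof.*

**Step 1. Where some $x_{a_0}$ is inverted, $B$ becomes a generic matrix.** Fix $a_0$. For $a\ne a_0$ we have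
$$b_{ja}=\pm u_{j,\{a,a_0\},a_0}x_{a_0}^2+(\text{terms not involving any }u_{j',\{a',a_0\},a_0}).$$
Indeed, the term $s_{j,aa_0}x_{a_0}$ contributes the displayed term and terms with $u_{j,\{a,a_0\},c}$, $c\ne a_0$; the terms $s_{j,ab}x_b$ with $b\ne a_0$ only involve pairs $\{a,b\}\not\ni a_0$. Since $x_{a_0}^2$ is a unit in $R_{x_{a_0}}$, we may replace the twelve variables $u_{j,\{a,a_0\},a_0}$ by the $b_{ja}$:
$$R_{x_{a_0}}=L[Y],\qquad L=k[x,x_{a_0}^{-1},u'],\qquad Y=(b_{ja})_{1\le j\le4,\ a\ne a_0},$$
where $u'$ denotes the other $u$'s and $Y$ is a $4\times3$ matrix of indeterminates over $L$. As $Bx=0$, it follows that $B$ has rank $3$.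

**Step 2. The $f_j$ exist, and locally they are maximal minors.** We have $\det B=0$, and $\ker B$ over $\operatorname{Frac}R$ is spanned by $x$. From $B\operatorname{adj}(B)=0$ we see that every column of $\operatorname{adj}(B)$ is a multiple of $x$: $\operatorname{adj}(B)_{aj}=x_af_j$ with $f_j\in\operatorname{Frac}R$. As $x_1f_j,x_2f_j\in R$ and $x_1,x_2$ are coprime in the factorial ring $R$, $f_j\in R$. The $b_{ja}$ have $x$-degree $2$, so the $f_j$ have $x$-degree $5$. From $\operatorname{adj}(B)B=0$ we get $fB=0$ for the row $f=(f_1,\dots,f_4)$. Put $P_R=(f_1,\dots,f_4)R$. Since $x_{a_0}f_j=\operatorname{adj}(B)_{a_0j}$ is $\pm$ the minor of $B$ without row $j$ and column $a_0$, that is, $\pm$ the maximal minor of $Y$ omitting row $j$,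
$$P_RR_{x_{a_0}}=I_3(Y).$$

For a $4\times3$ matrix $Y$ of indeterminates over $k$, the ring $k[Y]/I_3(Y)$ is a normal domain and $I_3(Y)$ has height $2$ (Hochster–Eagon, Amer. J. Math. 93 (1971); Bruns–Vetter, *Determinantal Rings*, §2). As $L$ is a localization of a polynomial ring over $k$, the ring $L[Y]/I_3(Y)$ is a localization of a polynomial ring over $k[Y]/I_3(Y)$. So $I_3(Y)\subset L[Y]$ is prime of height $2$ with normal residue ring. That residue ring contains $L$, so $x_b$ is not zero in it, and the same holds after inverting a further $x_b$.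

**Step 3. A free resolution of $P_R$.** Its purpose is to bound the height of associated primes and to find the equations of $\operatorname{Sym}(P)$. Consider the complex
$$0\to R\xrightarrow{\ x\ }R^4\xrightarrow{\ B\ }R^4\xrightarrow{\ f\ }R. \tag{3}$$
The Buchsbaum–Eisenbud criterion says that a complex $0\to F_3\xrightarrow{\varphi_3}F_2\xrightarrow{\varphi_2}F_1\xrightarrow{\varphi_1}F_0$ of free modules is exact if $\operatorname{rank}F_i=\operatorname{rank}\varphi_i+\operatorname{rank}\varphi_{i+1}$ for $i=1,2,3$ (with $\varphi_4=0$) and the ideal of minors of $\varphi_i$ of size $\operatorname{rank}\varphi_i$ has grade at least $i$. Here the ranks are $1,3,1$ and the rank conditions hold. In $R$, grade equals height. A prime of height $\le1$ does not contain $(x)$, so it misses some $x_{a_0}$, and by Step 2 it does not contain $P_R$. Hence $\operatorname{grade}P_R\ge2$. Now $I_1(x)=(x)$ has grade $4$. The ideal $I_3(B)$ is generated by the entries of $\operatorname{adj}(B)$, so $I_3(B)=(x)P_R$; a prime containing it contains $(x)$ or $P_R$, so its grade is $\ge2$. Finally $I_1(f)=P_R$.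 So (3) is exact.

**Step 4. $P$ is prime of height $2$.** Let $Q$ be an associated prime of $R/P_R$. Then $\operatorname{depth}(R/P_R)_Q=0$ and $\operatorname{pd}R/P_R\le3$, so the Auslander–Buchsbaum formula gives $\operatorname{ht}Q=\operatorname{depth}R_Q\le3$. Hence some $x_a\notin Q$. As $P_RR_{x_a}$ is prime, $Q$ is its contraction $p_a$ to $R$. All $p_a$ coincide: $x_b\notin P_RR_{x_a}$, so $p_a$ is the contraction of the proper prime $P_RR_{x_ax_b}$, and so is $p_b$. Since $P_R\subset(x)R$ is proper, $R/P_R$ has exactly one associated prime $p$, and $x_a\notin p$ for all $a$. Thus $x_a$ is a nonzerodivisor on $R/P_R$, so $P_R$ is the contraction of $P_RR_{x_a}$, that is, $P_R=p$ is prime; its height is $2$. From $P_R\subset(x)R$ we get $P_R\cap k[u]=0$. So $P=P_RA$ is prime of height $2$, and localizing (3) we obtain the exact sequence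
$$0\to A\xrightarrow{\ x\ }A^4\xrightarrow{\ B\ }A^4\xrightarrow{\ f\ }P\to0. \tag{4}$$
Therefore $\operatorname{Sym}(P)=A[T_1,\dots,T_4]/(g_1,\dots,g_4)$ with $g_a$ as in (1), where now $\sigma_{ab}\in(x)A[T]$, and $\sum_ax_ag_a=0$.

**Step 5. $\operatorname{Sym}(P)_{x_{a_0}}$ is a domain.** This will show that $\operatorname{Ker}$ lives only over $(x)$. Since $\operatorname{Sym}(P)_{x_{a_0}}$ is a localization of $\operatorname{Sym}(P_R)_{x_{a_0}}$, and is not zero since its degree $0$ part is $A_{x_{a_0}}$, it suffices to treat $P_R$ over $R$. By (3), $\operatorname{Sym}(P_R)=R[T]/(g_1,\dots,g_4)$, and after inverting $x_{a_0}$ the relation $\sum_ax_ag_a=0$ makes $g_{a_0}$ redundant. So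
$$\operatorname{Sym}(P_R)_{x_{a_0}}=C:=D/(g_a:a\ne a_0),\qquad D=L[Y,T],\qquad g_a=\sum_jT_jY_{ja}.$$
Let $q$ be a minimal prime of the ideal $(g_a:a\neq a_0)$ of $D$. Three generators give $\operatorname{ht}q\le3$, so $q$ does not contain $(T_1,\dots,T_4)$; say $T_j\notin q$. In $D_{T_j}$ we can replace the variables $Y_{ja}$ by the $g_a$, $a\ne a_0$. So $C_{T_j}$ is the polynomial ring over $L[T,T_j^{-1}]$ in the $Y_{ia}$ with $i\ne j$. It is a domain, and $\operatorname{ht}q=3$. Since $D$ is Cohen–Macaulay, the ideal $(g_a:a\ne a_0)$, of height $3$ with three generators, is unmixed. So every associated prime of $C$ is minimal, misses some $T_j$, and corresponds to the zero ideal of the domain $C_{T_j}$. As $T_i\ne0$ in $C_{T_j}$, we have $C_{T_iT_j}\ne0$, and the primes for $i$ and $j$ both are the contraction of the zero ideal of $C_{T_iT_j}$; they coincide. So $C$ has exactly one associated prime, it misses all $T_j$, and $C\hookrightarrow C_{T_1}$ is a domain.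

**Step 6. $\operatorname{Ker}$ is killed by a power of $(x)$.** The domain $\operatorname{Sym}(P)_{x_a}$ contains $A_{x_a}$ in degree $0$, so it is $A$-torsion-free and $\operatorname{Ker}_{x_a}=0$ for each $a$. As $\operatorname{Ker}$ is a finitely generated ideal, $(x)^N\operatorname{Ker}=0$ for some $N$. Conversely, every element of $\operatorname{Sym}(P)$ killed by a power of $(x)$ is $A$-torsion, so it lies in $\operatorname{Ker}$.

**Step 7. $\operatorname{Ker}$ is nilpotent.** Let $\mathfrak n=(x)A[T]$, a prime of height $4$ containing all $g_a$. The point is to show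
$$\operatorname{Ker}\subset\mathfrak n\operatorname{Sym}(P). \tag{5}$$
Suppose not. Then $\operatorname{Ker}$ contains an element that is a unit in $\operatorname{Sym}(P)_{\mathfrak n}$, and $(x)^N\operatorname{Ker}=0$ gives $(x)^N\operatorname{Sym}(P)_{\mathfrak n}=0$. That is, $(g_1,\dots,g_4)$ contains a power of the maximal ideal of the regular local ring $A[T]_{\mathfrak n}$ of dimension $4$. So $g_1,\dots,g_4$ is a system of parameters, hence a regular sequence, of this ring. All relations on a regular sequence have coefficients in the ideal it generates, so $\sum_ax_ag_a=0$ yields $x_1\in(g_1,\dots,g_4)A[T]_{\mathfrak n}$. But $\sigma_{ab}\in\mathfrak n$, so $g_a=\sum_b\sigma_{ab}x_b\in\mathfrak n^2$, and $x_1\in\mathfrak n^2A[T]_{\mathfrak n}$. This contradicts the fact that $x_1,\dots,x_4$ is a regular system of parameters of $A[T]_{\mathfrak n}$. So (5) holds, and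
$$\operatorname{Ker}^{N+1}\subset\operatorname{Ker}\cdot\,\mathfrak n^N\operatorname{Sym}(P)=(x)^N\operatorname{Ker}=0 .$$
Hence $P$ is of geometric linear type.

**Step 8. $\operatorname{Ker}\ne0$.** By (2) and Step 6 the class of $\mathrm{Pf}$ lies in $\operatorname{Ker}$. We must see that $\mathrm{Pf}\notin(g_1,\dots,g_4)A[T]$. In bidegrees $(\deg_x,\deg_T)$, $\mathrm{Pf}$ has bidegree $(2,2)$ and each $g_a$ has bidegree $(2,1)$. So $\mathrm{Pf}\in(g_1,\dots,g_4)$ would make the $17$ elements $\mathrm{Pf}$ and $T_ig_a$ $(1\le i,a\le4)$ linearly dependent over $F$. Their coefficients lie in $k[u]$. Specialize $u_{1,12,1}=u_{2,34,3}=1$ and all other $u$'s to $0$. Then $\sigma_{12}=T_1x_1$, $\sigma_{34}=T_2x_3$, the other $\sigma_{ab}$ with $a<b$ vanish, and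
$$(g_1,g_2,g_3,g_4)=(T_1x_1x_2,\,-T_1x_1^2,\,T_2x_3x_4,\,-T_2x_3^2),\qquad\mathrm{Pf}=T_1T_2x_1x_3 .$$
The $17$ elements become, up to sign, monomials. They are distinct: the $x$-parts $x_1x_2$, $x_1^2$, $x_3x_4$, $x_3^2$, $x_1x_3$ are distinct, and for fixed $a$ the four products $T_ig_a$ have distinct $T$-parts. So some $17\times17$ minor of the coefficient matrix is non-zero at this specialization, hence non-zero in $F$. The $17$ elements are linearly independent over $F$, and $\operatorname{Ker}\ne0$.

**Step 9. Localization and further variables.** The class of $\mathrm{Pf}$ is not zero and is killed by the maximal ideal $(x)$ of $A$, so its annihilator in $A$ is $(x)$ and it stays non-zero over $A_{(x)}$. Since $P\subset(x)$, the ideal $P_{(x)}$ is prime of height $2$, and $\operatorname{Ker}_{(x)}$ is nilpotent and not zero. For new variables $z$, $\operatorname{Sym}_{A[z]}(PA[z])=\operatorname{Sym}_A(P)[z]$ and likewise for $\operatorname{Re}$; the ideal $PA[z]$ is prime of height $2$, the kernel $\operatorname{Ker}[z]$ is nilpotent, and the annihilator of $\mathrm{Pf}$ in $A[z]$ is $(x)A[z]\subset(x,z)$.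 Localizing at $(x,z)$ gives regular local counterexamples of every dimension $\ge4$. $\square$

Here $\mu(P_{(x)})=4$, because the entries of $B$ lie in $(x)$. So the deviation is $2$ and the dimension is $4$, which is the optimality stated in Theorem 2.

## 6. The torsion in dimension four as a local cohomology module

In dimension $4$ one can compute $\operatorname{Ker}$ for every candidate.

**Theorem 4.** Let $(A,\mathfrak m)$ be regular local of dimension $4$ with residue field $\kappa$, $E$ the injective hull of $\kappa$, and $P$ a prime of height $2$ with $\mu(P)=4$ and $\mu(P_Q)\le3$ for all primes $Q\ne\mathfrak m$. Then, as graded $A[T_1,\dots,T_4]$-modules,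
$$\operatorname{Ker}\cong\operatorname{Hom}_A\big(H^1_{\mathfrak m}(A/P),E\big)\otimes_AA[T_1,\dots,T_4](-2).$$
Hence $P$ is of linear type if and only if $A/P$ is Cohen–Macaulay, and of geometric linear type if and only if $\mu(P^2)=10$.

**The approximation complex.** Let $f=(f_1,\dots,f_n)$ be elements of a ring $A$, let $K_\bullet$ be the Koszul complex with differential $d_f$, $d_f(e_i)=f_i$, and let $Z_i,B_i,H_i$ be its cycles, boundaries and homology. Put $S=A[T_1,\dots,T_n]$. On $K_\bullet\otimes S$ there is a second Koszul differential $d_T$, $d_T(e_i)=T_i$, and $d_fd_T+d_Td_f=0$. So $d_T$ maps $f$-cycles to $f$-cycles and defines the approximation complex (Herzog–Simis–Vasconcelos)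
$$\mathcal Z_\bullet(f):\quad\cdots\to Z_2\otimes S(-2)\to Z_1\otimes S(-1)\to S\to0 .$$
Since $Z_1$ is the module of relations on $f$, $H_0(\mathcal Z_\bullet(f))=\operatorname{Sym}((f))$. Example: for a regular sequence $f_1,f_2$ we have $Z_2=0$ and $Z_1=A\cdot(f_1e_2-f_2e_1)$, so $\mathcal Z_\bullet$ is $0\to S(-1)\xrightarrow{f_1T_2-f_2T_1}S\to0$. A complex is called acyclic here if its homology in positive degrees vanishes.

*Proof of Theorem 4.* Let $f=(f_1,\dots,f_4)$ generate $P$. Since $\operatorname{grade}P=2$, $H_3=H_4=0$. So $Z_4=0$, $Z_3=B_3\cong K_4\cong A$, and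
$$\mathcal Z_\bullet:\quad0\to Z_3\otimes S(-3)\to Z_2\otimes S(-2)\to Z_1\otimes S(-1)\to S\to0. \tag{6}$$

**Step 1. A redundant generator does not change the homology of $\mathcal Z_\bullet$.** This lets us compute locally with few generators. Over a local ring let $f_n\in(f')$ with $f'=(f_1,\dots,f_{n-1})$; we claim $H_i(\mathcal Z_\bullet(f))\cong H_i(\mathcal Z_\bullet(f'))$ for all $i$. After a linear change of basis (and the corresponding change of the $T_i$) we may take $f_n=0$. For $z\in K_i(f')$, $w\in K_{i-1}(f')$ we have $d_f(z+e_n\wedge w)=d_{f'}z-e_n\wedge d_{f'}w$, so $Z_i(f)=Z_i(f')\oplus e_n\wedge Z_{i-1}(f')$. Moreover $d_T(z+e_n\wedge w)=d_{T'}z+T_nw-e_n\wedge d_{T'}w$. Hence $\mathcal Z_\bullet(f)$ is the mapping cone of (up to sign) multiplication by $T_n$ on $\mathcal Z_\bullet(f')\otimes A[T_n]$. On homology this is multiplication by $T_n$ on $H_i(\mathcal Z_\bullet(f'))[T_n]$, which is injective with cokernel $H_i(\mathcal Z_\bullet(f'))$. The long exact sequence of the cone gives the claim.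

**Step 2. $\mathcal Z_\bullet$ is acyclic.** We go up in the height of $Q$. At a prime $Q\not\supseteq P$ some $f_j$ is a unit, and Step 1 removes the other generators one by one. For a single unit, $Z_1=0$ and the complex is the ring $S$ in degree $0$. At $Q=P$ the ideal $P_P$ is the maximal ideal of a regular local ring of dimension $2$, so two of the $f_j$ generate it and form a regular sequence; Step 1 removes the other two, and the complex is that of the example above. Both are acyclic, and this covers all primes of height $\le2$.

At primes $Q\supseteq P$ of height $3$, and then at $\mathfrak m$, we use the Peskine–Szpiro acyclicity lemma: if $0\to M_s\to\dots\to M_0$ is a complex of finitely generated modules over a local ring with $\operatorname{depth}M_i\ge i$, and each $H_i$ with $i>0$ is zero or has depth $0$, then $H_i=0$ for $i>0$. Apply it in each $T$-degree, where the terms are finite direct sums of copies of the $(Z_i)_Q$. By the previous cases the positive homology is supported only at the closed point of $\operatorname{Spec}A_Q$, so it has finite length. Moreover $\operatorname{depth}(Z_3)_Q=\operatorname{ht}Q\ge3$.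 The modules $Z_1,Z_2$ are kernels of maps $G\to G'$ of free modules; the image of such a map is torsion-free, so it is zero or has depth $\ge1$, and therefore the kernel has depth $\ge2$. So the lemma applies and $\mathcal Z_\bullet$ is acyclic.

**Step 3. $\operatorname{Ker}\cong H^2_{\mathfrak m}(Z_2)\otimes_AS(-2)$.** We move the torsion along (6). By Theorem 2, $\operatorname{Ker}_Q=0$ for $Q\ne\mathfrak m$, so $\operatorname{Ker}$ is killed by a power of $\mathfrak m$. As $\operatorname{Re}(P)$ is torsion-free, $\operatorname{Ker}=H^0_{\mathfrak m}(\operatorname{Sym}(P))$. We have $H^i_{\mathfrak m}(A)=0$ for $i<4$, $H^0_{\mathfrak m}(P)=0$, and $H^1_{\mathfrak m}(P)\cong H^0_{\mathfrak m}(A/P)=0$. So the sequence $0\to Z_1\to A^4\to P\to0$ gives $H^1_{\mathfrak m}(Z_1)=H^2_{\mathfrak m}(Z_1)=0$. Let $C_1=\ker(S\to\operatorname{Sym}(P))$, and let $C_2$ be the image of $Z_2\otimes S(-2)$ in $Z_1\otimes S(-1)$. By Step 2 there are exact sequences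
$$0\to C_1\to S\to\operatorname{Sym}(P)\to0,\qquad0\to C_2\to Z_1\otimes S(-1)\to C_1\to0,$$
$$0\to Z_3\otimes S(-3)\to Z_2\otimes S(-2)\to C_2\to0 .$$
Local cohomology commutes with direct sums. The first sequence gives $H^0_{\mathfrak m}(\operatorname{Sym}(P))\cong H^1_{\mathfrak m}(C_1)$, as $H^0_{\mathfrak m}(S)=H^1_{\mathfrak m}(S)=0$. The second gives $H^1_{\mathfrak m}(C_1)\cong H^2_{\mathfrak m}(C_2)$, by the vanishing for $Z_1$. The third gives $H^2_{\mathfrak m}(C_2)\cong H^2_{\mathfrak m}(Z_2)\otimes S(-2)$, as $Z_3\cong A$ has $H^2_{\mathfrak m}=H^3_{\mathfrak m}=0$. All maps are graded and $S$-linear.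

**Step 4. An exact sequence for $\operatorname{Ext}^2_A(Z_2,A)$.** Put $D=A/P$ and $C=\operatorname{Ext}^2_A(Z_2,A)$. The aim of this step and the next is $C\cong H^1_{\mathfrak m}(D)$. Since $H_3=H_4=0$, the sequence $0\to K_4\to K_3\to B_2\to0$ is exact; it reads $0\to A\xrightarrow{\pm f}A^4\to B_2\to0$. Dualizing, $\operatorname{Ext}^1_A(B_2,A)\cong A/(f)=D$ and $\operatorname{Ext}^2_A(B_2,A)=0$. Also $H_2\cong\omega:=\operatorname{Ext}^2_A(D,A)$ (Bruns–Herzog, Thm. 1.6.16). So $0\to B_2\to Z_2\to H_2\to0$ yields the exact sequence
$$D\xrightarrow{\ \delta\ }D':=\operatorname{Ext}^2_A(\omega,A)\to C\to0. \tag{7}$$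

**Step 5. $C\cong H^1_{\mathfrak m}(D)$.** Let $y$ be a regular sequence of length $2$ in $P$. For every $D$-module $N$ we have $\operatorname{Ext}^2_A(N,A)\cong\operatorname{Hom}_A(N,A/y)$, because $y$ kills $N$. Let $N$ be a finitely generated $D$-module. A presentation of $N$ exhibits $\operatorname{Hom}_A(N,A/y)$ as the kernel of a map between direct sums of copies of $A/y$, which has depth $2$; so it has depth $\ge2$ (if it is not zero). It is torsion-free over $D$: let $\varphi\in\operatorname{Hom}_A(N,A/y)$ and $r\varphi=0$ with $r\in A\setminus P$. Each value of $\varphi$ is killed by $P+(r)$, an ideal of height $\ge3$, which contains a nonzerodivisor on the Cohen–Macaulay ring $A/y$ of dimension $2$; so $\varphi=0$. Thus $\omega$ and $D'$ have depth $\ge2$ and are torsion-free over $D$. They have rank $1$: $A_P$ is regular of dimension $2$, so $\omega_P=\operatorname{Ext}^2_{A_P}(\kappa(P),A_P)\cong\kappa(P)$, and then $D'_P\cong\kappa(P)$ as well.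

For $Q\ne\mathfrak m$, $(Z_2)_Q$ is the kernel of a map of free modules over a regular local ring of dimension $\le3$, so $\operatorname{pd}(Z_2)_Q\le1$ and $C_Q=0$. Hence $C$ has finite length. In particular $\delta_P$ is surjective onto $D'_P\ne0$, so $\delta\ne0$. As $D$ is a domain and $D'$ is torsion-free, $\delta(d)=d\,\delta(1)$ with $\delta(1)\neq0$ shows that $\delta$ is injective. From $0\to D\to D'\to C\to0$ and $H^0_{\mathfrak m}(D')=H^1_{\mathfrak m}(D')=0$ we get $C=H^0_{\mathfrak m}(C)\cong H^1_{\mathfrak m}(D)$.

**Step 6. The formula.** Local duality over the regular local ring $A$ of dimension $4$ gives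
$$H^2_{\mathfrak m}(Z_2)\cong\operatorname{Hom}_A(\operatorname{Ext}^2_A(Z_2,A),E)\cong\operatorname{Hom}_A(H^1_{\mathfrak m}(A/P),E).$$
Together with Step 3 this is the asserted isomorphism.

**Step 7. The two criteria.** Since $\operatorname{Hom}_A(-,E)$ is faithful, $\operatorname{Ker}=0$ if and only if $H^1_{\mathfrak m}(A/P)=0$. As $A/P$ is a domain of dimension $2$, this holds if and only if $A/P$ is Cohen–Macaulay.

By the formula, $\operatorname{Ker}$ is generated by its part $\operatorname{Ker}_2$ of degree $2$. It is killed by some $\mathfrak m^N$, and $\mathfrak m\operatorname{Sym}(P)$ is a prime ideal, with quotient $\kappa[T]$. If $\operatorname{Ker}$ is nilpotent, it lies in this prime. If $\operatorname{Ker}\subset\mathfrak m\operatorname{Sym}(P)$, then $\operatorname{Ker}^{N+1}\subset\mathfrak m^N\operatorname{Ker}=0$. So $\operatorname{Ker}$ is nilpotent if and only if $\operatorname{Ker}_2\subset\mathfrak m\operatorname{Sym}_2(P)$. The surjection $\operatorname{Sym}_2(P)\otimes\kappa\to P^2/\mathfrak mP^2$ has kernel $(\operatorname{Ker}_2+\mathfrak m\operatorname{Sym}_2(P))/\mathfrak m\operatorname{Sym}_2(P)$,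 and its source has dimension $\binom52=10$. So the condition is that it is an isomorphism, that is, $\mu(P^2)=10$. $\square$

## 7. All primes of linear and of geometric linear type in dimension four

**Corollary 5.** Let $A$ be regular local of dimension $4$ and $P$ a prime.

- If $\operatorname{ht}P\ne2$: $P$ is of geometric linear type if and only if $P$ is of linear type.
- If $\operatorname{ht}P=2$: $P$ is of geometric linear type (respectively, of linear type) if and only if $\mu(P_Q)\le3$ for all $Q\ne\mathfrak m$ and either $\mu(P)\le3$, or $\mu(P)=4$ and $\mu(P^2)=10$ (respectively, $\mu(P)=4$ and $A/P$ is Cohen–Macaulay).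

So the counterexamples in dimension $4$ are exactly the primes with $\operatorname{ht}P=2$, $\mu(P)=4$, $\mu(P^2)=10$, $\operatorname{depth}A/P=1$, and $\mu(P_Q)\le3$ for all $Q\ne\mathfrak m$.

*Proof.* Primes of height $0,1,4$ are generated by regular sequences, so they have both properties. If $\operatorname{ht}P=3$ and $P$ is of geometric linear type, Proposition 1 gives $\mu(P_Q)\le\operatorname{ht}Q\le4$ for all $Q\supseteq P$, and Theorem 2 shows that $P$ is of linear type.

Let $\operatorname{ht}P=2$. If $P$ has one of the two properties, it is of geometric linear type, and Proposition 1 gives $\mu(P_Q)\le3$ for $Q\ne\mathfrak m$ and $\mu(P)\le4$. (For $Q\not\supseteq P$ we have $\mu(P_Q)=1$.) So assume these inequalities. If $\mu(P)\le3$, then $P$ is of linear type by Theorem 2, and has both properties. If $\mu(P)=4$, Theorem 4 decides both.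

A counterexample is a prime that satisfies the geometric condition and not the other one. This means $\operatorname{ht}P=2$, $\mu(P)=4$, $\mu(P^2)=10$, $\mu(P_Q)\le3$ for $Q\ne\mathfrak m$, and $A/P$ not Cohen–Macaulay; for a domain of dimension $2$ the last condition says that the depth is $1$. $\square$

The localization at $(a,b,c,d)$ of the rational quartic of Section 2 has $\operatorname{depth}A/P=1$, and its relation $T_uT_v+T_w^2$ in degree $2$ survives modulo $\mathfrak m$. It is the condition $\operatorname{Ker}_2\subset\mathfrak m\operatorname{Sym}_2(P)$ that keeps it off the list.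

## 8. Specialization to fields of characteristic zero

The base field in Theorem 3 is $F=k(u)$. In characteristic $0$ the indeterminates $u$ can be replaced by elements of $k$.

**Theorem 6.** Let $k$ be any field of characteristic $0$ (for example $\mathbb Q$ or $\mathbb C$). For all $k$-points $u^0$ in a non-empty Zariski open subset of $\mathbb A^{96}$, the specialization $P_0=(f_1(u^0,x),\dots,f_4(u^0,x))\subset A_0=k[x_1,\dots,x_4]$ is a prime of height $2$ of geometric linear type that is not of linear type.

*Proof.* Let $R,F,A,B,f,P_R,P$ be as in Section 5, and $\mathfrak m=(x)A$.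

**Step 1. The generic curve is geometrically integral.** Primality of a general specialization will come from this. Let $X=\operatorname{Proj}(A/P)$ over $F$. By Step 2 of the proof of Theorem 3, $(A/P)_{x_a}$ is a normal domain, and not zero, for all $a$. It equals $E_a[x_a,x_a^{-1}]$ with $E_a$ its part of degree $0$; an element of $\operatorname{Frac}E_a$ integral over $E_a$ lies in $E_a[x_a,x_a^{-1}]$ and has degree $0$, so $E_a$ is normal. As $\dim A/P=2$, $X$ is a normal integral curve.

With gradings, (4) reads $0\to A(-8)\xrightarrow{x}A(-7)^4\to A(-5)^4\to P\to0$. Let $M$ be the kernel of $A(-5)^4\to P$. Since $H^i_{\mathfrak m}(A)=0$ for $i<4$,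
$$H^1_{\mathfrak m}(A/P)\cong H^2_{\mathfrak m}(P)\cong H^3_{\mathfrak m}(M)\cong\ker\big(H^4_{\mathfrak m}(A)(-8)\xrightarrow{\ x\ }H^4_{\mathfrak m}(A)(-7)^4\big).$$
This is the shifted socle of $H^4_{\mathfrak m}(A)$. The socle is spanned by $x_1^{-1}x_2^{-1}x_3^{-1}x_4^{-1}$ in degree $-4$, so $H^1_{\mathfrak m}(A/P)$ is concentrated in degree $-4+8=4$. From the exact sequence
$$0\to H^0_{\mathfrak m}(A/P)\to A/P\to\bigoplus_nH^0(X,\mathcal O_X(n))\to H^1_{\mathfrak m}(A/P)\to0$$
and $H^0_{\mathfrak m}(A/P)=0$ we get $H^0(X,\mathcal O_X)=(A/P)_0=F$. An element of the function field of $X$ that is algebraic over $F$ is integral over every local ring of $X$; these are normal, so it lies in all of them, hence in $H^0(X,\mathcal O_X)=F$. So $F$ is algebraically closed in the function field of $X$. As $\operatorname{char}F=0$, $X$ is geometrically integral.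

**Step 2. Choice of $u^0$.** Let $\mathcal X=\operatorname{Proj}_{k[u]}(R/P_R)\to\mathbb A^{96}$. Its generic fiber is $X$, and its fiber over a $k$-point $u^0$ is $\operatorname{Proj}(A_0/P_0)$. There is a non-empty open $U\subset\mathbb A^{96}$ with the following properties.

- (a) $\mathcal X$ is flat over $U$, and all fibers over $U$ have dimension $1$. The first part is generic flatness; then the Hilbert polynomial is constant on the irreducible $U$, and it is that of the curve $X$.
- (b) All fibers over $U$ are geometrically integral. For a proper flat morphism of finite presentation the points with geometrically integral fiber form an open set (EGA IV$_3$, 12.2.4), and by Step 1 it contains the generic point.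
- (c) For $u\in U$ the entries of $B(u,x)$ have no common zero in $\mathbb P^3$. Indeed, where $x_{a_0}\ne0$, the relation $Bx=0$ shows that $B=0$ if and only if the twelve entries of $Y$ vanish, and these are independent coordinates by Step 1 of the proof of Theorem 3. So $\{B=0\}\subset\mathbb A^{96}\times\mathbb P^3$ has dimension $96+3-12<96$, and its image in $\mathbb A^{96}$ is a proper subset, closed because $\mathbb P^3$ is proper.
- (d) The $17\times17$ minor of Step 8 of the proof of Theorem 3, a non-zero polynomial in $u$, does not vanish on $U$.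

As $k$ is infinite, $U(k)\ne\emptyset$. Let $u^0\in U(k)$, and let $B_0,f^0,\sigma^0,g^0,\mathrm{Pf}^0$ be the specializations.

**Step 3. The resolution specializes.** By (a), $\dim A_0/P_0=2$, so $\operatorname{ht}P_0=2$. The identities $B_0x=0$, $f^0B_0=0$, $\operatorname{adj}(B_0)=(x_af_j^0)_{a,j}$ persist, and $\operatorname{adj}(B_0)\ne0$ since $P_0\ne0$. So $\operatorname{rank}B_0=3$, and $I_3(B_0)=(x)P_0$ has grade $2$. The ideals $(x)$ and $P_0$ have grades $4$ and $2$. By the Buchsbaum–Eisenbud criterion
$$0\to A_0\xrightarrow{\ x\ }A_0^4\xrightarrow{\ B_0\ }A_0^4\xrightarrow{\ f^0\ }P_0\to0 \tag{8}$$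
is exact. Hence $\operatorname{Sym}(P_0)=A_0[T]/(g^0_1,\dots,g^0_4)$.

**Step 4. $P_0$ is prime.** By (8), $\operatorname{pd}A_0/P_0\le3$, so $A_0/P_0$ has depth $\ge1$ at $(x)$, and $(x)$ is not an associated prime. Associated primes of the graded ring $A_0/P_0$ are homogeneous, so each of them misses some $x_a$. By (b), $\operatorname{Proj}(A_0/P_0)$ is integral. So, whenever $(A_0/P_0)_{x_a}\ne0$, its part of degree $0$ is a domain, and so is $(A_0/P_0)_{x_a}$ itself, a Laurent polynomial ring in $x_a$ over that part. An associated prime that misses $x_a$ corresponds to the zero ideal of this domain. For two associated primes that miss $x_a$ and $x_b$ respectively, the charts of $\operatorname{Proj}(A_0/P_0)$ for $x_a$ and $x_b$ are non-empty open sets of an irreducible space, so they meet and $(A_0/P_0)_{x_ax_b}\ne0$; both primes are the contraction of the zero ideal of this ring. So there is only one associated prime $p$. With $x_a\notin p$, the element $x_a$ is a nonzerodivisor on $A_0/P_0$, and $A_0/P_0\hookrightarrow(A_0/P_0)_{x_a}$ is a domain.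

**Step 5. $P_0$ is of geometric linear type.** By (c), the homogeneous ideal generated by the entries of $B_0$ has radical $(x)$. So a prime $Q\ne(x)$ of $A_0$ does not contain all entries of $B_0$: a prime that does contains the maximal ideal $(x)$. Hence the presentation (8) has a unit entry over $(A_0)_Q$, and $\mu((P_0)_Q)\le3$. The primes contained in $Q$ are also different from $(x)$, so Theorem 2 applies over $(A_0)_Q$ and gives $\operatorname{Ker}_Q=0$. Thus $\operatorname{Ker}$ is supported only at $(x)$, and $(x)^N\operatorname{Ker}=0$ for some $N$.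

Now the argument of Step 7 of the proof of Theorem 3 applies with $\mathfrak n=(x)A_0[T]$. If $\operatorname{Ker}\not\subset\mathfrak n\operatorname{Sym}(P_0)$, then $(g^0_1,\dots,g^0_4)$ is primary to the maximal ideal of the regular local ring $A_0[T]_{\mathfrak n}$ of dimension $4$, so $g^0_1,\dots,g^0_4$ is a regular sequence there, and $\sum_ax_ag^0_a=0$ gives $x_1\in(g^0_1,\dots,g^0_4)A_0[T]_{\mathfrak n}$. But $g^0_a=\sum_b\sigma^0_{ab}x_b\in\mathfrak n^2$ since $\sigma^0_{ab}\in\mathfrak n$, and $x_1\notin\mathfrak n^2A_0[T]_{\mathfrak n}$, a contradiction. So $\operatorname{Ker}\subset\mathfrak n\operatorname{Sym}(P_0)$, and $\operatorname{Ker}^{N+1}\subset(x)^N\operatorname{Ker}=0$.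

**Step 6. $P_0$ is not of linear type.** The identities (2) specialize, so $(x)\mathrm{Pf}^0\subset(g^0_1,\dots,g^0_4)$, and the class of $\mathrm{Pf}^0$ is torsion, hence lies in $\operatorname{Ker}$. By (d), the $17$ elements $\mathrm{Pf}^0$ and $T_ig^0_a$ are linearly independent over $k$. As $\mathrm{Pf}^0$ has bidegree $(2,2)$ and the $g^0_a$ have bidegree $(2,1)$, it follows that $\mathrm{Pf}^0\notin(g^0_1,\dots,g^0_4)$. So $\operatorname{Ker}\ne0$. $\square$
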